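\title{A weakly mixing connected factor of a minimal Cantor system of topological rank two}

\begin{abstract}
We construct a minimal Cantor system of topological rank two with a connected factor that is minimal, uniquely ergodic and weakly mixing. This disproves the conjecture that connected factors of finite topological rank systems are equicontinuous. The factor is the time-one map of a suspension flow over an odometer, and its phase space is a solenoid. Systems of rank one have no connected factor with more than one point, so the rank cannot be lowered.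
\end{abstract}

\section{Introduction}

A \emph{system} is a pair $(X,T)$, where $X$ is a compact metrizable space and $T\colon X\to X$ is a homeomorphism. It is \emph{minimal} if every orbit $\{T^kx:k\in\mathbb Z\}$ is dense. A \emph{factor} of $(X,T)$ is a system $(Y,S)$ together with a continuous surjection $\pi\colon X\to Y$ such that $\pi\circ T=S\circ\pi$; it is \emph{nontrivial} if $Y$ has more than one point. A system $(Y,S)$ with a compatible metric $d$ is \emph{equicontinuous} if for every $\varepsilon>0$ there is $\delta>0$ such that $d(y,y')<\delta$ implies $d(S^ky,S^ky')<\varepsilon$ for all $k\in\mathbb Z$.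

A minimal system on a Cantor space has \emph{finite topological rank} if it is conjugate to the Bratteli--Vershik system of a properly ordered Bratteli diagram with a bounded number of vertices per level, and its \emph{topological rank} is the least such bound. The definitions are recalled in Section~\ref{sec:bv}. Each level of the diagram cuts the space into towers of clopen sets that the map climbs floor by floor, one tower for each vertex, so the rank counts how many towers are needed to describe the dynamics at arbitrarily fine scales.

By a theorem of Espinoza, if $(X,T)$ is a minimal Cantor system of finite topological rank and $(Y,S)$ is a factor with $Y$ infinite and totally disconnected, then $(Y,S)$ is again a minimal Cantor system of finite topological rank. This describes the totally disconnected factors well. The connected factors are the subject of the following conjecture from \cite{source}.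

\begin{quote}
\emph{If $(X,T)$ is a minimal Cantor system of finite topological rank and $(Y,S)$ is a factor with $Y$ connected and not a point, then $(Y,S)$ is equicontinuous.}
\end{quote}

The simplest cases support this guess. In rank one there is no nontrivial connected factor at all (Proposition~\ref{prop:rankone}), and the first example in rank two is a rotation of the circle (Example~\ref{ex:golden}). The conjecture is nevertheless false.

An $S$-invariant Borel probability measure $\mu$ is \emph{weakly mixing} if every $f\in L^2(\mu)$ with $f\circ S=\lambda f$ for some $\lambda\in\mathbb C$ is constant almost everywhere. The system $(Y,S)$ is \emph{uniquely ergodic} if it has exactly one invariant Borel probability measure, and \emph{topologically weakly mixing} if for all nonempty open sets $U,V\subset Y\times Y$ there is $k\in\mathbb Z$ with $(S\times S)^kU\cap V\ne\emptyset$.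

\begin{theorem}\label{thm:main}
There are a minimal Cantor system $(X,T)$, given by a properly ordered Bratteli diagram with two vertices at each level $n\ge1$, and a factor map $\pi\colon(X,T)\to(Y,S)$ such that
\begin{enumerate}
\item[(i)] $Y$ is connected and has more than one point; it is homeomorphic to a solenoid;
\item[(ii)] $(Y,S)$ is minimal and uniquely ergodic, and its invariant measure $\mu$ has full support and is weakly mixing;
\item[(iii)] $(Y,S)$ is topologically weakly mixing, is not equicontinuous, and has no nontrivial equicontinuous factor.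
\end{enumerate}
The topological rank of $(X,T)$ is exactly $2$. This is optimal: a system of topological rank $1$ has no connected factor with more than one point.
\end{theorem}

The map $S$ is the time-one map of a suspension flow $\Phi$ over an odometer $\varprojlim\mathbb Z/q_n\mathbb Z$. Call a passage of the flow over $q_n$ consecutive points of the base an \emph{$n$-lap}. An $(n+1)$-lap consists of $k_n$ such laps; up to a negligible error, those in its first half last $L_n$ and those in its second half last $L_n+\delta_n$. The construction rests on three scales $N_n\ll J_n\ll k_n$ for the number of $n$-laps, with $\delta_n\approx1/J_n$. The towers of level $n$ last at most about $N_n$ laps, too short for the two speeds to be told apart; this makes the factor map continuous. Over about $J_n$ laps a slow point falls behind a fast one by an amount of order one, and since $J_n\ll k_n$, nearly half of $Y$ meets only fast laps in that time and nearly half only slow ones; this destroys all eigenfunctions. What remains is to follow both speeds at integer times with only two towers. One tower height slightly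 overshoots a whole number of laps and the other slightly undershoots one, and the ordering of the diagram uses them to steer.

Section~\ref{sec:bv} gives a criterion for a system to be a factor of a Bratteli--Vershik system and treats rank one. Sections~\ref{sec:flow} and~\ref{sec:mixing} construct $(Y,S)$ and prove (i)--(iii). Section~\ref{sec:words} constructs the diagram, and Section~\ref{sec:nested} verifies the criterion.

\section{Bratteli--Vershik systems and their factors}\label{sec:bv}

A \emph{Bratteli diagram} has finite nonempty vertex sets $V_0=\{v_0\},V_1,V_2,\dots$ and, for each $n\ge1$, a finite set of edges with source in $V_{n-1}$ and range in $V_n$; every vertex emits an edge and every vertex other than $v_0$ receives one. Its \emph{path space} $X$ is the set of infinite paths $x=(e_1,e_2,\dots)$ starting at $v_0$, with the product topology. The diagram is \emph{simple} if for each $n$ there is $n'>n$ such that every vertex of $V_n$ is joined to every vertex of $V_{n'}$ by a path. It is \emph{ordered} if the edges with a common range are linearly ordered, and \emph{properly ordered} if moreover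 it is simple and has exactly one path $x_{\max}$ with all edges maximal and exactly one path $x_{\min}$ with all edges minimal. The \emph{Vershik map} $T$ sends $x_{\max}$ to $x_{\min}$. For $x\ne x_{\max}$, let $n$ be least with $e_n$ not maximal; then $Tx$ is obtained by replacing $e_n$ by its successor and $(e_1,\dots,e_{n-1})$ by the path of minimal edges from $v_0$ to the source of that successor. For a properly ordered diagram, $T$ is a minimal homeomorphism of $X$ (Herman--Putnam--Skau).

For $n\ge1$ and $i\in V_{n+1}$, let $\sigma_n(i)$ be the word over $V_n$ that lists the sources of the edges into $i$ in increasing order. Let $H_n(i)$ be the number of paths from $v_0$ to $i\in V_n$, and for a word $w$ over $V_n$ let $H_n(w)$ be the sum of $H_n$ over its letters, so that $H_{n+1}(i)=H_n(\sigma_n(i))$. Order the paths from $v_0$ to $i$ by comparing their edges at the highest level where they differ. For $x\in X$, let $i_n(x)\in V_n$ be its vertex at level $n$ and let $j_n(x)\in\{0,\dots,H_n(i_n(x))-1\}$ be the number of paths into $i_n(x)$ that precede $(e_1,\dots,e_n)$. The point $x$ lies on floor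 $j_n(x)$ of the tower $i_n(x)$. Two facts follow from the definitions. If $e_1,\dots,e_n$ are not all maximal, then
\begin{equation}\label{eq:climb}
i_n(Tx)=i_n(x),\qquad j_n(Tx)=j_n(x)+1 .
\end{equation}
If $e_{n+1}$ is the $p$-th edge into $i_{n+1}(x)$ and $w$ is the prefix of length $p-1$ of $\sigma_n(i_{n+1}(x))$, then
\begin{equation}\label{eq:floor}
j_{n+1}(x)=H_n(w)+j_n(x).
\end{equation}
A prefix of a word is \emph{proper} if it is not the whole word; the empty word is a proper prefix.

\begin{lemma}\label{lem:twoletters}
For $n\ge1$ let $\sigma_n(1)$ and $\sigma_n(2)$ be words over $\{1,2\}$ that begin with $1$ and end with $2$. The ordered diagram with $V_n=\{1,2\}$ for $n\ge1$, with one edge from $v_0$ to each vertex of $V_1$ and with these words, is properly ordered. Its path space is a Cantor space, and its Vershik system has topological rank at most $2$.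
\end{lemma}

\begin{proof}
Both letters occur in both words. So the diagram is simple, and every vertex emits at least two edges, which excludes isolated paths. A minimal edge from level $n\ge1$ to level $n+1$ has source $1$, so a path of minimal edges passes through vertex $1$ at every level $n\ge1$; there is exactly one such path. Maximal edges have source $2$, which gives the unique maximal path in the same way.
\end{proof}

To build a factor map we prescribe a compact set $K_n\subset Y$ that is to contain the images of the ground floors of all towers of level $n$. Floor $j$ must then go into $S^jK_n$. By \eqref{eq:floor} the ground floor of a tower of level $n+1$ comes back to a ground floor of level $n$ at the times $H_n(w)$, which explains condition (a) below.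

\begin{lemma}\label{lem:criterion}
Let $(X,T)$ be the Vershik system of a properly ordered diagram, with $X$ a Cantor space. Let $(Y,S)$ be a minimal system and let $K_n\subset Y$, $n\ge1$, be nonempty compact sets such that
\begin{enumerate}
\item[(a)] $S^{H_n(w)}K_{n+1}\subset K_n$ whenever $w$ is a proper prefix of $\sigma_n(i)$ for some $i\in V_{n+1}$;
\item[(b)] $\varepsilon_n:=\max\{\operatorname{diam}S^jK_n:0\le j<\max_iH_n(i)\}$ tends to $0$.
\end{enumerate}
Then $(Y,S)$ is a factor of $(X,T)$.
\end{lemma}

\begin{proof}
By \eqref{eq:floor} and (a), $S^{j_{n+1}(x)}K_{n+1}=S^{j_n(x)}S^{H_n(w)}K_{n+1}\subset S^{j_n(x)}K_n$. These nested nonempty compact sets have diameter at most $\varepsilon_n$, so they meet in a single point $\pi(x)$. If $x$ and $x'$ agree up to level $n$, then $\pi(x)$ and $\pi(x')$ both lie in $S^{j_n(x)}K_n$ and are at distance at most $\varepsilon_n$; hence $\pi$ is continuous. If $x\ne x_{\max}$, then \eqref{eq:climb} holds for all large $n$, so $\pi(Tx)=S\pi(x)$. Since $x_{\max}$ is not isolated, $\pi\circ T=S\circ\pi$ holds on all of $X$ by continuity. Finally $\pi(X)$ is nonempty,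 closed and $S$-invariant, so it equals $Y$ by minimality.
\end{proof}

\begin{example}\label{ex:golden}
Take $\sigma_n(1)=112$ and $\sigma_n(2)=12$ for all $n$ in Lemma~\ref{lem:twoletters}. With the Fibonacci numbers $F_1=F_2=1$, $F_{k+2}=F_{k+1}+F_k$, we have $H_n(1)=F_{2n}$ and $H_n(2)=F_{2n-1}$, because $2F_{2n}+F_{2n-1}=F_{2n+2}$ and $F_{2n}+F_{2n-1}=F_{2n+1}$. Let $\varphi=(1+\sqrt5)/2$ and let $S$ be the rotation $y\mapsto y+\varphi$ of $Y=\mathbb R/\mathbb Z$, which is minimal because $\varphi$ is irrational. The identity $F_{k+1}-\varphi F_k=(-\varphi)^{-k}$ holds for $k=1,2$, and both sides obey the Fibonacci recursion. So $S^{H_n(1)}$ is the rotation by $-\varphi^{-2n}$. The proper prefixes are the empty word, $1$ and $11$, so each $S^{H_n(w)}$ moves points by at most $2\varphi^{-2n}$. Let $K_n$ be the image of $[-\beta_n,\beta_n]$, where $\beta_n=2\varphi^{1-2n}$. Then $\beta_{n+1}+2\varphi^{-2n}=2\varphi^{-2n}(\varphi^{-1}+1)=\beta_n$, which is (a), and (b) holds because $S$ is an isometry. Thus the golden rotation of the circle is a factor of a system of rank at most $2$.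
\end{example}

In this example condition (b) costs nothing. For a system that is far from equicontinuous it is the real constraint: the points of $K_n$ have to stay together for as long as it takes to climb a tower of level $n$, although they separate later.

\begin{proposition}\label{prop:rankone}
A minimal Cantor system of topological rank $1$ has no connected factor with more than one point.
\end{proposition}

\begin{proof}
We may assume that $(X,T)$ is given by a diagram with one vertex per level; such a system is an odometer. Let $Q_k$ be the number of paths from $v_0$ to level $k$. If the first $k$ edges of $x$ are maximal, then those of $Tx$ are minimal. With \eqref{eq:climb} this gives $j_k(Tx)\equiv j_k(x)+1\pmod{Q_k}$ for all $x$, so $T^{Q_kl}x$ and $x$ have the same first $k$ edges for all $l\in\mathbb Z$. Let $\pi\colon(X,T)\to(Z,R)$ be a factor with $Z$ connected. Since $\pi$ is uniformly continuous and onto,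
\[
\gamma_k:=\sup_{l\in\mathbb Z,\ z\in Z}d_Z(R^{Q_kl}z,z)\to0 .
\]
Fix $k$ and let $M\subset Z$ be a minimal set for $R^{Q_k}$, that is, a nonempty closed invariant set on which $R^{Q_k}$ is minimal. The sets $M,RM,\dots,R^{Q_k-1}M$ are minimal for $R^{Q_k}$, so any two are equal or disjoint. Their union is closed and $R$-invariant, so it is $Z$, because a factor of a minimal system is minimal. Connectedness forces $Z=M$. Thus $Z$ is the closure of the $R^{Q_k}$-orbit of one point, and $\operatorname{diam}Z\le2\gamma_k$. Letting $k\to\infty$ shows that $Z$ is a point.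
\end{proof}

\section{A suspension flow with two speeds}\label{sec:flow}

\subsection*{The roof}
For $n\ge1$ put
\[
N_n=3^n,\qquad J_n=N_n(1+2N_n),\qquad b_n=nJ_n,\qquad k_n=2b_n,\qquad \delta_n=\frac1{J_n}\Bigl(1-\frac1{nN_{n+1}}\Bigr),
\]
and $q_1=1$, $q_{n+1}=k_nq_n$. The exact form of $J_n$ and $\delta_n$ is dictated by the words of Section~\ref{sec:words}. From $\frac1{2J_n}\le\delta_n<\frac1{J_n}$ and $J_{n+1}\ge3J_n$ we get
\begin{equation}\label{eq:small}
\delta_{n+1}\le\delta_n,\qquad 2N_n\delta_n\le\frac{2}{1+2N_n}\le\frac1{N_n},
\end{equation}
and the definition of $\delta_n$ gives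
\begin{equation}\label{eq:exact}
b_n\delta_n=n-\frac1{N_{n+1}},\qquad (1+2N_n)\delta_n=\frac1{N_n}-\frac1{nN_nN_{n+1}} .
\end{equation}

Let $C=\varprojlim\mathbb Z/q_n\mathbb Z$, a compact group that contains $\mathbb Z$ as a dense subgroup, with Haar probability measure $m$, and let $C_n=\{c\in C:c\equiv0\bmod q_n\}$. The \emph{$n$-th digit} of $c\in C$ is the integer $c_n\in\{0,\dots,k_n-1\}$ with $c\equiv c_nq_n+i\pmod{q_{n+1}}$ for some $0\le i<q_n$. Define
\[
g_n(c)=\begin{cases}0&\text{if }c_n<b_n,\\ \delta_n/q_n&\text{if }c_n\ge b_n,\end{cases}
\qquad r_n=\frac23+\sum_{l<n}g_l,\qquad r=\frac23+\sum_{l\ge1}g_l .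
\]
The function $r_n$ depends only on $c\bmod q_n$. By \eqref{eq:small} and $q_{l+1}\ge2q_l$,
\begin{equation}\label{eq:tail}
0\le r-r_n\le\sum_{l\ge n}\frac{\delta_l}{q_l}\le\frac{2\delta_n}{q_n}.
\end{equation}
So $r$ is continuous, and $\frac23\le r\le\frac23+\frac2{21}<1$ since $J_1=21$.

Let $L_n=\sum_{c\in\mathbb Z/q_n\mathbb Z}r_n(c)\le q_n$, the duration of an $n$-lap under the truncated roof $r_n$. Since $g_n$ equals $\delta_n/q_n$ on $b_nq_n$ of the residues modulo $q_{n+1}$, equation \eqref{eq:exact} gives
\begin{equation}\label{eq:Lrec}
L_1=\frac23,\qquad L_{n+1}=k_nL_n+b_n\delta_n=k_nL_n+n-\frac1{N_{n+1}} .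
\end{equation}
It follows that
\begin{equation}\label{eq:Lint}
h_n:=L_n+\frac1{N_n}\ \text{ is an integer.}
\end{equation}
Indeed $h_1=1$ and $h_{n+1}=k_nL_n+n=k_nh_n-k_n/N_n+n$, where $N_n$ divides $k_n$.

For $i\ge0$ put $r^{(i)}(c)=\sum_{0\le t<i}r(c+t)$ and $r^{(-i)}(c)=-\sum_{1\le t\le i}r(c-t)$. The following formula for the duration of $l$ consecutive $n$-laps is used twice.

\begin{lemma}\label{lem:laps}
For $c\in C$, $n\ge1$ and $l\ge0$,
\[
r^{(lq_n)}(c)=lL_n+\sum_{0\le t<lq_n}g_n(c+t)+E,\qquad 0\le E\le\frac{2l\delta_{n+1}}{k_n}.
\]
\end{lemma}

\begin{proof}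
Write $r=r_n+g_n+(r-r_{n+1})$. The points $c+t$, $0\le t<lq_n$, cover each residue modulo $q_n$ exactly $l$ times, so $r_n$ contributes $lL_n$. By \eqref{eq:tail} the last term contributes between $0$ and $lq_n\cdot2\delta_{n+1}/q_{n+1}$.
\end{proof}

\subsection*{The space and the flow}
Let $\mathbb Z$ act on $C\times\mathbb R$ through the homeomorphism $\Gamma(c,s)=(c+1,s-r(c))$, let $Y$ be the quotient space, let $P\colon C\times\mathbb R\to Y$ be the quotient map and write $[c,s]=P(c,s)$. Since $\Gamma^i(c,s)=(c+i,s-r^{(i)}(c))$,
\begin{equation}\label{eq:move}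
[c,s]=[c+i,\,s-r^{(i)}(c)]\qquad(i\in\mathbb Z).
\end{equation}
The sequence $i\mapsto r^{(i)}(c)$ increases from $-\infty$ to $\infty$ with steps $r(c+i)\in[\frac23,1)$. Hence every point of $Y$ has exactly one representative in $\mathcal F=\{(c,a):0\le a<r(c)\}$. Translations in $s$ commute with $\Gamma$ and $P$ is open, so $\Phi^\tau[c,s]=[c,s+\tau]$ is a continuous flow on $Y$. We set $S=\Phi^1$.

\begin{lemma}\label{lem:solenoid}
The space $Y$ is homeomorphic to the solenoid $\varprojlim\mathbb R/q_n\mathbb Z$. It is compact, metrizable and connected, and $[c,s]\neq[c,s']$ for $s\ne s'$.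
\end{lemma}

\begin{proof}
For $r^{(i)}(c)\le s\le r^{(i+1)}(c)$ put $\psi(c,s)=i+(s-r^{(i)}(c))/r(c+i)$. For each $c$ this is an increasing piecewise linear bijection of $\mathbb R$ whose break points $r^{(i)}(c)$ depend continuously on $c$, so $(c,s)\mapsto(c,\psi(c,s))$ is a homeomorphism of $C\times\mathbb R$. From $r^{(i-1)}(c+1)=r^{(i)}(c)-r(c)$ we get $\psi(\Gamma(c,s))=\psi(c,s)-1$. So $Y$ is homeomorphic to the quotient $Y_1$ of $C\times\mathbb R$ by $(c,s)\mapsto(c+1,s-1)$, that is, of the group $C\times\mathbb R$ by the subgroup generated by $(1,-1)$. The space $Y_1$ is compact, being the image of $C\times[0,1]$. The continuous homomorphism $(c,s)\mapsto(c+s\bmod q_n)_n$ to the solenoid has this subgroup as its kernel: the coordinate $n=1$ forces $s\in\mathbb Z$, and then $c=-s$. It is onto: given $(y_n)_n$, choose $s\equiv y_1\pmod1$ and $c=(y_n-s)_n$. So $Y_1$ maps to the solenoid by a continuous bijection from a compact space to a metrizable one, which is a homeomorphism. The flow line $\{[0,s]:s\in\mathbb R\}$ is connected and by \eqref{eq:move} contains every $[i,s]$ with $i\in\mathbb Z$, so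 it is dense and $Y$ is connected. The last claim holds because $c+i=c$ forces $i=0$.
\end{proof}

Fix a metric $d$ on $Y$. We shall use that $P$ is uniformly continuous on $C\times I$ for every compact interval $I$: the distance $d([c,a],[c',a'])$ is uniformly small when $c\equiv c'\pmod{q_n}$ with $n$ large and $a,a'\in I$ are close.

With a constant roof, as in $Y_1$, the time-one map is a translation of a compact metrizable group, hence equicontinuous. Everything in the next section comes from the terms $g_n$.

Let $\operatorname{Leb}$ be Lebesgue measure on $\mathbb R$, let $\bar r=\int r\,dm$, and let $\mu$ be the image under $P$ of the restriction of $\bar r^{-1}\,m\times\operatorname{Leb}$ to $\mathcal F$.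

\begin{lemma}\label{lem:flowue}
The probability measure $\mu$ has full support and is the only $\Phi$-invariant Borel probability measure on $Y$. If $f\in L^2(\mu)$ and $f\circ\Phi^\tau=f$ in $L^2(\mu)$ for every $\tau$, then $f$ is constant.
\end{lemma}

\begin{proof}
The set $\mathcal F$ is an increasing union of compact sets on which $P$ is injective, so $P|_{\mathcal F}$ is a Borel isomorphism onto $Y$. A finite measure $\nu$ on $Y$ lifts to the measure $\tilde\nu(B)=\int_Y\#(B\cap P^{-1}y)\,d\nu(y)$ on $C\times\mathbb R$. The lift is $\Gamma$-invariant and its restriction to $\mathcal F$ projects to $\nu$. Since the sets $\Gamma^i\mathcal F$ partition $C\times\mathbb R$, it is the only $\Gamma$-invariant measure with that restriction. It is finite on each strip $C\times[u,u+\frac12]$, which a $\Gamma$-orbit meets at most once because $r\ge\frac23$. The lift of $\Phi^\tau_*\nu$ is the translate of $\tilde\nu$ by $\tau$. By Fubini's theorem, for a finite measure $m'$ on $C$ the image of $m'\times\operatorname{Leb}$ under $\Gamma$ is $m''\times\operatorname{Leb}$, where $m''$ is the image of $m'$ under $c\mapsto c+1$.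

In particular $m\times\operatorname{Leb}$ is $\Gamma$-invariant, so $\tilde\mu=\bar r^{-1}m\times\operatorname{Leb}$. This measure is translation invariant and positive on nonempty open sets, so $\mu$ is $\Phi$-invariant and has full support. Conversely, let $\nu$ be a $\Phi$-invariant probability measure. For each Borel set $A\subset C$ the measure $B\mapsto\tilde\nu(A\times B)$ on $\mathbb R$ is locally finite and translation invariant, so it equals $m'(A)\operatorname{Leb}$; thus $\tilde\nu=m'\times\operatorname{Leb}$. Invariance under $\Gamma$ makes $m'$ invariant under $c\mapsto c+1$, so $m'$ gives equal mass to the residue classes modulo each $q_n$ and is a multiple of $m$. Hence $\nu=\mu$.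

For the last claim we may take $f$ real. If $A=\{f>u\}$ has positive measure, then the normalized restriction of $\mu$ to $A$ is $\Phi$-invariant, hence equal to $\mu$, and $\mu(A)=1$. So every such set has measure $0$ or $1$, and $f$ is constant.
\end{proof}

\section{Weak mixing of the time-one map}\label{sec:mixing}

We want integer times at which fast points have completed a whole number of $n$-laps while slow points lag behind by a prescribed amount $\kappa$. By \eqref{eq:Lint}, $lL_n$ is an integer when $N_n$ divides $l$, and the lag after $l$ slow laps is $l\delta_n\approx l/J_n$. So fix $\kappa\in(0,1]$ and put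
\[
M_n=N_n\lfloor\kappa J_n/N_n\rfloor,\qquad\tau_n=M_nL_n=M_nh_n-M_n/N_n\in\mathbb Z .
\]
Then $\kappa J_n-N_n<M_n\le\kappa J_n$. Since $N_n/J_n\to0$ and $J_n\delta_n\to1$,
\begin{equation}\label{eq:Mn}
M_n\delta_n\to\kappa,\qquad M_n\delta_n\le1,\qquad M_n/k_n\le1/(2n).
\end{equation}
Write each $y\in Y$ as $[c,a]$ with $(c,a)\in\mathcal F$. Let $A_n$ be the set of $y$ with $c_n+M_n\le b_n-1$, and let $B_n$ be the set of $y$ with $b_n\le c_n$ and $c_n+M_n\le k_n-1$.

\begin{lemma}\label{lem:AB}
As $n\to\infty$,
\[
\sup_{y\in A_n}d(S^{\tau_n}y,y)\to0,\qquad\sup_{y\in B_n}d(S^{\tau_n}y,\Phi^{-\kappa}y)\to0,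
\]
and $\int_{A_n}u\,d\mu\to\frac12\int u\,d\mu$ and $\int_{B_n}u\,d\mu\to\frac12\int u\,d\mu$ for every continuous $u\colon Y\to\mathbb C$.
\end{lemma}

\begin{proof}
By \eqref{eq:move} and Lemma~\ref{lem:laps},
\[
S^{\tau_n}[c,a]=[c+M_nq_n,\ a-G-E],\qquad G=\sum_{0\le t<M_nq_n}g_n(c+t),
\]
where $0\le E\le2J_n\delta_{n+1}/k_n\le2/k_n$. Let $c\equiv c_nq_n+i\pmod{q_{n+1}}$ with $0\le i<q_n$. For $0\le t<M_nq_n$ we have $c_nq_n\le c_nq_n+i+t<(c_n+M_n+1)q_n$. If $c_n+M_n\le k_n-1$, the $n$-th digit of $c+t$ therefore lies between $c_n$ and $c_n+M_n$. So $G=0$ on $A_n$ and $G=M_n\delta_n$ on $B_n$. Since $c+M_nq_n\equiv c\pmod{q_n}$, the first two limits follow from \eqref{eq:Mn} and the uniform continuity of $P$ on $C\times[-3,1]$.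

The function $\tilde u(c)=\bar r^{-1}\int_0^{r(c)}u([c,a])\,da$ is continuous on $C$, and $\int_{A_n}u\,d\mu$ is the integral of $\tilde u$ over $\{c:c_n\le b_n-1-M_n\}$. Let $\tilde u_n(c)=\tilde u(i)$, where $0\le i<q_n$ and $i\equiv c\pmod{q_n}$; then $\sup|\tilde u-\tilde u_n|\to0$. All classes modulo $q_{n+1}$ have the same measure and $\tilde u_n$ depends only on $c\bmod q_n$, so $\int_{\{c_n=j\}}\tilde u_n\,dm=k_n^{-1}\int\tilde u_n\,dm$ for each digit $j$. The set $A_n$ corresponds to $b_n-M_n$ digits, and $(b_n-M_n)/k_n\to\frac12$ by \eqref{eq:Mn}. The set $B_n$ corresponds to the digits $b_n,\dots,k_n-1-M_n$, again $b_n-M_n$ of them.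
\end{proof}

\begin{remark}
The failure of equicontinuity is already visible. For $n\ge2$ we have $M_n\le J_n<b_n$, so $y=[0,0]$ lies in $A_n$ and $y_n=[b_nq_n,0]$ lies in $B_n$. Now $y_n\to y$, while $S^{\tau_n}y\to y$ and $S^{\tau_n}y_n\to[0,-\kappa]\ne y$.
\end{remark}

\begin{proposition}\label{prop:wm}
The measure $\mu$ is weakly mixing for $S$.
\end{proposition}

\begin{proof}
Fix $\kappa\in(0,1]$. Lemma~\ref{lem:AB} with $u=1$ gives $\mu(Y\setminus(A_n\cup B_n))\to0$, since $A_n$ and $B_n$ are disjoint. For continuous $f_1,f_2$, the uniform continuity of $f_1$ and the lemma give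
\[
\langle f_1\circ S^{\tau_n},f_2\rangle=\int_{A_n}f_1\bar f_2\,d\mu+\int_{B_n}(f_1\circ\Phi^{-\kappa})\bar f_2\,d\mu+o(1)\to\tfrac12\langle f_1+f_1\circ\Phi^{-\kappa},f_2\rangle .
\]
Continuous functions are dense in $L^2(\mu)$ and all operators involved have norm at most $1$, so the limit holds for all $f_1,f_2\in L^2(\mu)$. In other words, $f\mapsto f\circ S^{\tau_n}$ converges to $f\mapsto\frac12(f+f\circ\Phi^{-\kappa})$ in the weak operator topology.

Let $\|f\|=1$ and $f\circ S=\lambda f$. Then $|\lambda|=1$ because $S$ preserves $\mu$, and $\lambda^{\tau_n}=\langle f\circ S^{\tau_n},f\rangle\to\frac12(1+z)$ with $z=\langle f\circ\Phi^{-\kappa},f\rangle$. So $|1+z|=2$ and $|z|\le1$, which forces $z=1$, and then $\|f\circ\Phi^{-\kappa}-f\|^2=2-2\operatorname{Re}z=0$. This holds for every $\kappa\in(0,1]$, and these times generate $\mathbb R$. By Lemma~\ref{lem:flowue}, $f$ is constant.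
\end{proof}

We now use three textbook facts about a homeomorphism $S$ of a compact metrizable space. Every nonempty closed invariant set carries an invariant probability measure. An invariant probability measure is ergodic, meaning that invariant $L^2$ functions are constant, if and only if it is an extreme point of the convex set of invariant probability measures. If $\mu$ is weakly mixing for $S$, then $\mu\times\mu$ is ergodic for $S\times S$.

\begin{proposition}\label{prop:ue}
The system $(Y,S)$ is uniquely ergodic and minimal.
\end{proposition}

\begin{proof}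
Let $\nu$ be an $S$-invariant probability measure. The map $s\mapsto\Phi^s_*\nu$ is weak-star continuous and $1$-periodic, so $\int_0^1\Phi^s_*\nu\,ds$ is $\Phi$-invariant and equals $\mu$ by Lemma~\ref{lem:flowue}. For $0<t<1$ this writes $\mu$ as a convex combination, with weights $t$ and $1-t$, of the averages of $\Phi^s_*\nu$ over $[0,t]$ and over $[t,1]$, both $S$-invariant. By Proposition~\ref{prop:wm} with $\lambda=1$, the measure $\mu$ is $S$-ergodic, hence extreme, so $t^{-1}\int_0^t\Phi^s_*\nu\,ds=\mu$. Letting $t\to0$ gives $\nu=\mu$. A nonempty closed invariant set carries an invariant probability measure, which must be $\mu$; as $\mu$ has full support, the set is $Y$.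
\end{proof}

\begin{proposition}\label{prop:noneq}
The system $(Y,S)$ is topologically weakly mixing, and every equicontinuous factor of it is a point. In particular $(Y,S)$ is not equicontinuous.
\end{proposition}

\begin{proof}
The measure $\mu\times\mu$ is ergodic for $S\times S$ and has full support. For a nonempty open set $U\subset Y\times Y$, the union $\bigcup_k(S\times S)^kU$ is invariant and has positive measure, hence full measure. It therefore meets every nonempty open set, which is topological weak mixing. Intersecting these unions over a countable base gives a set of full measure, and each of its points $(y,y')$ has a dense $S\times S$-orbit.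

Let $(Z,R)$ be an equicontinuous factor, and let $z,z'$ be the images of $y,y'$. The $R\times R$-orbit of $(z,z')$ is dense in $Z\times Z$. Given $\varepsilon>0$, take $\delta>0$ as in the definition of equicontinuity. The orbit comes close to the diagonal, so $d_Z(R^lz,R^lz')<\delta$ for some $l$, and then $d_Z(R^kz,R^kz')<\varepsilon$ for all $k$. By density $\operatorname{diam}Z\le\varepsilon$, and $Z$ is a point. The last claim follows because $Y$ is a factor of itself and is not a point.
\end{proof}

\section{Steering with two letters}\label{sec:words}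

The set $K_n$ of Lemma~\ref{lem:criterion} will be a thin neighborhood, in the flow direction, of the section $\{[c,0]:c\in C_n\}$. The flow returns to this section after each $n$-lap, but $S$ sees only integer times, so the tower heights must be integers close to multiples of $L_n$. By \eqref{eq:Lint} the numbers
\begin{equation}\label{eq:heights}
H_n(1)=L_n+\frac1{N_n},\qquad H_n(2)=(N_n-1)L_n-\frac1{N_n}
\end{equation}
are the integers $h_n$ and $(N_n-1)h_n-1$. We aim for a diagram with these heights. The letter $1$ then stands for one lap and an overshoot of $1/N_n$, and the letter $2$ for $N_n-1$ laps and an undershoot of $1/N_n$. For a word $w$ with $|w|_1$ letters $1$ and $|w|_2$ letters $2$, let $\ell_n(w)=|w|_1+(N_n-1)|w|_2$ be its number of laps. If \eqref{eq:heights} holds at level $n$, then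
\begin{equation}\label{eq:Hw}
H_n(w)=\ell_n(w)L_n+\frac{|w|_1-|w|_2}{N_n}.
\end{equation}
A point that starts over $C_{n+1}$ runs through $b_n$ fast laps, then $b_n$ slow laps, and so on. Let $D_n(l)$ be $\delta_n$ times the number of $j\in\{0,\dots,l-1\}$ whose residue in $\{0,\dots,k_n-1\}$ modulo $k_n$ is at least $b_n$; this is the delay accumulated in $l$ laps. The \emph{offset} of $w$ is
\[
\omega_n(w)=\frac{|w|_1-|w|_2}{N_n}-D_n(\ell_n(w)).
\]
As the proof of Lemma~\ref{lem:B} will show, it measures how far the point has moved along the flow, relative to the section, at time $H_n(w)$. The words must keep the offsets of all their prefixes of order $1/N_n$, and must end with offsets $\pm1/N_{n+1}$ in order to reproduce \eqref{eq:heights} at the next level. Define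
\begin{align*}
\sigma_n(1)&=(12)^{n(1+2N_n)}\,(11212)^{nN_n},\\
\sigma_n'&=(12)^{n(1+2N_n)}\,(11212)^{nN_n-1}\,1212,\\
\sigma_n(2)&=\bigl(\sigma_n(1)^2\sigma_n'\bigr)^{N_n-1}\sigma_n(1)^2\,2 .
\end{align*}
The block $12$ takes $N_n$ laps and gains nothing, which suits the fast laps. The block $11212$ takes $1+2N_n$ laps and gains $1/N_n$, which by \eqref{eq:exact} slightly exceeds the delay over that many slow laps; the surpluses add up to $1/N_{n+1}$ over the word $\sigma_n(1)$. The word $\sigma_n(2)$ must last $N_{n+1}-1$ laps of level $n+1$, and repeating $\sigma_n(1)$ that often would let the offset grow to almost $1$. Since $3/N_{n+1}=1/N_n$, deleting one letter $1$ from every third copy cancels the growth; $\sigma_n'$ is $\sigma_n(1)$ without the first letter of its last block. The $N_n-1$ deletions lose $N_n-1$ laps, and the final letter $2$ restores them.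

\begin{example}\label{ex:level1}
Let $n=1$. Then $N_1=3$, $J_1=b_1=21$, $k_1=42$, $\delta_1=\frac8{189}$, $L_1=\frac23$ and $L_2=28+\frac89=29-\frac19$. A $1$-lap is one step in the base. One unit of time is one lap plus $\frac13$ (letter $1$) or two laps minus $\frac13$ (letter $2$). We have $\sigma_1(1)=(12)^7(11212)^3$. The part $(12)^7$ uses the $21$ fast laps, and the offset alternates between $\frac13$ and $0$. During the slow laps a letter $1$ changes $189\,\omega_1$ by $63-8=55$ and a letter $2$ changes it by $-63-16=-79$. Along the first block $11212$ the values of $189\,\omega_1$ are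
\[
55,\quad110,\quad31,\quad86,\quad7 .
\]
Each block leaves $\frac7{189}=\frac1{27}$, so $\omega_1(\sigma_1(1))=\frac19$, in agreement with the length $29=L_2+\frac19$ of this word. The word $\sigma_1(2)$ has eight cycles, two deletions and one extra letter, so its length is $8\cdot29-2+1=231=8L_2-\frac19$.
\end{example}

The words $\sigma_n(1)$ and $\sigma_n(2)$ begin with $1$ and end with $2$. Let $(X,T)$ be the system that Lemma~\ref{lem:twoletters} attaches to them.

\begin{lemma}\label{lem:heights}
We have $\ell_n(\sigma_n(1))=k_n$ and $\ell_n(\sigma_n(2))=(N_{n+1}-1)k_n$, and the heights of the diagram satisfy \eqref{eq:heights} for all $n\ge1$.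
\end{lemma}

\begin{proof}
Write $N=N_n$. Since $\ell_n(12)=N$ and $\ell_n(11212)=1+2N$, each of the two parts of $\sigma_n(1)$ has $nN(1+2N)=b_n$ laps, so the total is $k_n$. Also $|\sigma_n(1)|_1-|\sigma_n(1)|_2=nN$. The word $\sigma_n(2)$ consists of $3(N-1)+2=N_{n+1}-1$ cycles, of which $N-1$ lack a letter $1$, followed by a $2$. So it has $(N_{n+1}-1)k_n-(N-1)+(N-1)$ laps, and $|\sigma_n(2)|_1-|\sigma_n(2)|_2=(N_{n+1}-1)nN-(N-1)-1$.

For $n=1$ both heights equal $1=\frac23+\frac13=\frac43-\frac13$. If \eqref{eq:heights} holds at level $n$, then \eqref{eq:Hw} and \eqref{eq:Lrec} give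
\begin{align*}
H_{n+1}(1)&=k_nL_n+n=L_{n+1}+\frac1{N_{n+1}},\\
H_{n+1}(2)&=(N_{n+1}-1)(k_nL_n+n)-1=(N_{n+1}-1)L_{n+1}-\frac1{N_{n+1}}.\qedhere
\end{align*}
\end{proof}

\begin{lemma}\label{lem:offset}
If $w$ is a proper prefix of $\sigma_n(1)$ or of $\sigma_n(2)$, then $|\omega_n(w)|\le5/N_n$.
\end{lemma}

\begin{proof}
Write $N=N_n$, $\omega=\omega_n$, $D=D_n$.

\emph{Step 1: $0\le\omega(v)\le3/N$ for every prefix $v$ of $\sigma_n(1)$, proper or not.} If $v$ is a prefix of $(12)^{n(1+2N)}$, then $\ell_n(v)\le b_n$, so $D(\ell_n(v))=0$ and $\omega(v)\in\{0,1/N\}$. All later laps are slow. After the first part and $t\le nN$ full blocks $11212$, equation \eqref{eq:exact} gives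
\[
\omega=\frac tN-t(1+2N)\delta_n=\frac t{nNN_{n+1}}\in\Bigl[0,\frac1{N_{n+1}}\Bigr].
\]
The nonempty prefixes of $11212$ have $1,2,1,2,1$ more letters $1$ than letters $2$, and they add between $0$ and $(1+2N)\delta_n<1/N$ to the delay. So inside a block the offset exceeds its value at the start of the block by an amount in $[0,2/N]$, and $\omega(v)\le1/N_{n+1}+2/N\le3/N$.

\emph{Step 2: $\omega(\sigma_n(1)^iv)=i/N_{n+1}+\omega(v)$ for every word $v$ and $i\ge0$.} A copy of $\sigma_n(1)$ adds $nN/N=n$ to the first term of $\omega$ and $k_n$ to the number of laps. Moreover $D(l+k_n)=D(l)+b_n\delta_n$, and $n-b_n\delta_n=1/N_{n+1}$ by \eqref{eq:exact}.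

\emph{Step 3: proper prefixes of $\sigma_n(2)$.} Write $\sigma_n(2)=u_0u_1\cdots u_{N_{n+1}-2}\,2$, where $u_i=\sigma_n'$ if $i\equiv2\pmod3$ and $u_i=\sigma_n(1)$ otherwise. A proper prefix has the form $w=u_0\cdots u_{i-1}v'$ with $0\le i\le N_{n+1}-2$ and $v'$ a prefix of $u_i$. Put the deleted letter back into each $\sigma_n'$ among $u_0,\dots,u_{i-1}$, and also into $v'$ if $u_i=\sigma_n'$ and $v'$ reaches into the final block $1212$. The result is $w^+=\sigma_n(1)^iv$ with $v$ a prefix of $\sigma_n(1)$. The number $e$ of restored letters is at most $N-1$, and either $e=\lfloor i/3\rfloor$, or $e=\lfloor i/3\rfloor+1$ with $i\equiv2\pmod3$. Thus $i-3e\in\{-1,0,1,2\}$. With $l=\ell_n(w)$ we have $\ell_n(w^+)=l+e$, so Step~2 gives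
\[
\omega(w)=\omega(w^+)-\frac eN+D(l+e)-D(l)=\frac{i-3e}{N_{n+1}}+\omega(v)+\bigl(D(l+e)-D(l)\bigr).
\]
The last term records that the deletions shift the word against the pattern of fast and slow laps; it lies in $[0,N\delta_n]\subset[0,\frac1{2N}]$ by \eqref{eq:small}. With Step~1 we get $-\frac1{3N}\le\omega(w)\le\frac2{3N}+\frac3N+\frac1{2N}<\frac5N$.
\end{proof}

\section{The nested sets and the proof of the theorem}\label{sec:nested}

Let $\rho_n=8/N_n$ and $K_n=\{[c,s]:c\in C_n,\ |s|\le\rho_n\}$, a nonempty compact subset of $Y$.

\begin{lemma}\label{lem:B}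
If $w$ is a proper prefix of $\sigma_n(1)$ or of $\sigma_n(2)$, then $S^{H_n(w)}K_{n+1}\subset K_n$.
\end{lemma}

\begin{proof}
Let $c\in C_{n+1}$, $|s|\le\rho_{n+1}$ and $l=\ell_n(w)$. For $jq_n\le t<(j+1)q_n$ the $n$-th digit of $c+t$ is the residue of $j$ modulo $k_n$, so $\sum_{0\le t<lq_n}g_n(c+t)=D_n(l)$. Lemma~\ref{lem:laps} gives $r^{(lq_n)}(c)=lL_n+D_n(l)+E$. Since $l\le(N_{n+1}-1)k_n$ by Lemma~\ref{lem:heights}, we have $0\le E\le2N_{n+1}\delta_{n+1}\le1/N_{n+1}$ by \eqref{eq:small}. Then \eqref{eq:move} and \eqref{eq:Hw} give
\[
S^{H_n(w)}[c,s]=[c+lq_n,\ s+H_n(w)-r^{(lq_n)}(c)]=[c+lq_n,\ s+\omega_n(w)-E].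
\]
Here $c+lq_n\in C_n$, and by Lemma~\ref{lem:offset} the second coordinate has modulus at most
\[
\frac8{N_{n+1}}+\frac5{N_n}+\frac1{N_{n+1}}=\frac3{N_n}+\frac5{N_n}=\rho_n.\qedhere
\]
\end{proof}

Two points of $K_n$ may have different $n$-th digits, so one may be fast and the other slow. The next lemma is where the towers have to be short: they last at most about $N_n$ laps, and $N_n\delta_n\to0$.

\begin{lemma}\label{lem:C}
$\varepsilon_n:=\max\{\operatorname{diam}S^jK_n:0\le j<\max_iH_n(i)\}$ tends to $0$.
\end{lemma}

\begin{proof}
By \eqref{eq:heights} and $L_n\le q_n$, both heights are at most $N_nq_n$. Let $0\le j<N_nq_n$ and let $y=[c,\tau]$ and $y'=[c',\tau']$ be points of $S^jK_n$, with $c,c'\in C_n$ and $|\tau-j|,|\tau'-j|\le\rho_n\le\frac83$. Choose $i\in\mathbb Z$ with $r^{(i)}(c)\le\tau<r^{(i+1)}(c)$. By \eqref{eq:move}, $y=[c+i,a]$ and $y'=[c'+i,a']$ with $a=\tau-r^{(i)}(c)\in[0,1)$ and $a'=\tau'-r^{(i)}(c')$. From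
\[
\tfrac23|i|\le|r^{(i)}(c)|\le|\tau|+1\le N_nq_n+\tfrac{11}3
\]
and $N_nq_n\ge3$ we get $|i|\le4N_nq_n$. As $c\equiv c'\pmod{q_n}$, the contributions of $r_n$ to $r^{(i)}(c)$ and $r^{(i)}(c')$ agree. By \eqref{eq:tail} and \eqref{eq:small},
\[
|r^{(i)}(c)-r^{(i)}(c')|\le|i|\cdot\frac{2\delta_n}{q_n}\le8N_n\delta_n\le\frac4{N_n},
\]
so $|a-a'|\le2\rho_n+4/N_n=20/N_n<7$. Since $c+i\equiv c'+i\pmod{q_n}$, the uniform continuity of $P$ on $C\times[-7,8]$ bounds $d(y,y')$ by a quantity that depends only on $n$ and tends to $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]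
Let $(X,T)$ be the system of Section~\ref{sec:words} and $(Y,S)$ that of Section~\ref{sec:flow}. By Lemma~\ref{lem:twoletters}, $(X,T)$ is a minimal Cantor system given by a properly ordered diagram with two vertices at each level $n\ge1$. Statement (i) is Lemma~\ref{lem:solenoid}; statement (ii) follows from Lemma~\ref{lem:flowue} and Propositions~\ref{prop:wm} and~\ref{prop:ue}; statement (iii) is Proposition~\ref{prop:noneq}. Since $(Y,S)$ is minimal, Lemmas~\ref{lem:B} and~\ref{lem:C} verify the hypotheses of Lemma~\ref{lem:criterion}, which provides the factor map $\pi$. The claim on rank one is Proposition~\ref{prop:rankone}. As $Y$ is connected and not a point, that proposition also shows that the rank of $(X,T)$ is not $1$, so it is exactly $2$.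
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Automorphisms and Factors of Finite Topological Rank Systems},
\texttt{https://www.irif.fr/\textasciitilde numeration/uploads/Main/espinoza\_20210601.pdf}
\end{thebibliography}
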